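
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Character sums over triangles can exceed $p^{5/2}$}


\begin{abstract}
Let $\chi$ be a non-trivial multiplicative character modulo a prime $p$, and let $X,Y,Z\subseteq\mathbb F_p^2$. We consider the sum of $\chi(a+b+c)$ over all $(a,b,c)$ with $(a,b)\in X$, $(b,c)\in Y$, $(c,a)\in Z$. It was conjectured that this sum is always $O(p^{5/2})$. We show that for every $p\ge 3$ and every $\chi$ there are sets for which it is at least $c\,p^{5/2}\sqrt{\log p}$ in absolute value, with $c>0$ absolute. For large $p$ one may even sum over the triangles of a single graph, and the analogous bound fails for every number $k\ge3$ of variables, while it holds for $k=2$. The construction combines a slowly varying quadratic phase with a Riesz product that locates a run of about $\log p$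 consecutive values of $\chi$ correlating with a prescribed pattern.
\end{abstract}

\section{The question and the results}

Throughout, $p$ is an odd prime (for $p=2$ there is no non-trivial character), $\chi$ is a non-trivial multiplicative character of $\mathbb F_p$ with $\chi(0)=0$, and $e(t)=e^{2\pi i t}$. For functions $f,g,h:\mathbb F_p\times\mathbb F_p\to\mathbb C$ put
\[
T(f,g,h)=\sum_{a,b,c\in\mathbb F_p} f(a,b)\,g(b,c)\,h(c,a)\,\chi(a+b+c).
\]
For sets $X,Y,Z\subseteq\mathbb F_p\times\mathbb F_p$ the number $T(\mathbf 1_X,\mathbf 1_Y,\mathbf 1_Z)$ is the sum of $\chi(a+b+c)$ over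
\[
W(X,Y,Z)=\{(a,b,c)\in\mathbb F_p^3:\ (a,b)\in X,\ (b,c)\in Y,\ (c,a)\in Z\}.
\]
If we think of $X,Y,Z$ as the edge sets of a tripartite graph, then $W$ is its set of triangles, and the question is how well a set of triangles can conspire with the values $\chi(a+b+c)$. The following bound was conjectured in \cite{source}.

\begin{conjecture}
There is an absolute constant $C$ such that
$\bigl|\sum_{(a,b,c)\in W}\chi(a+b+c)\bigr|\le C\,p^{5/2}$ for all $p$, $\chi$, $X$, $Y$, $Z$, where $W=W(X,Y,Z)$.
\end{conjecture}

It is stated in \cite{source} that the sum is at most $\sqrt2\,p^{3/4}|X|^{1/2}|Y|^{1/4}|Z|^{1/4}$ in absolute value, and hence at most $\sqrt2\,p^{11/4}$.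

\medskip
\noindent\textbf{Why $p^{5/2}$ is a natural guess.}
In two variables one has
\begin{equation}\label{eq:two}
\Bigl|\sum_{a\in A,\;b\in B}\chi(a+b)\Bigr|\le \sqrt p\,|A|^{1/2}|B|^{1/2}\le p^{3/2}
\qquad(A,B\subseteq\mathbb F_p);
\end{equation}
this is Lemma~\ref{lem:two} below. Suppose that one of the three conditions is absent, say $Z=\mathbb F_p^2$. For each fixed $b$ the remaining conditions on $a$ and on $c$ are independent, so \eqref{eq:two}, applied to $a$ and $b+c$, bounds the sum over $a,c$ by $p^{3/2}$. Summing over $b$ gives $p^{5/2}$.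

A random model suggests the same size. Replace the numbers $\chi(a+b+c)$ by $p^3$ independent random signs. For fixed $X,Y,Z$, Hoeffding's inequality bounds the probability that the sum exceeds $3p^{5/2}$ in absolute value by $2e^{-9p^2/2}$. There are $2^{3p^2}=e^{(3\log 2)p^2}$ choices of $(X,Y,Z)$ and $3\log 2<9/2$, so with probability tending to $1$ every choice gives at most $3p^{5/2}$.

But $\chi(a+b+c)$ depends only on $a+b+c$, and three conditions on pairs can exploit this in a way that two conditions cannot.

\begin{theorem}\label{thm:main}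
There is an absolute constant $c>0$ such that for every prime $p\ge3$ and every non-trivial character $\chi$ of $\mathbb F_p$ there are sets $X,Y,Z\subseteq\mathbb F_p^2$ with
\[
\Bigl|\sum_{(a,b,c)\in W(X,Y,Z)}\chi(a+b+c)\Bigr|\ \ge\ c\,p^{5/2}\sqrt{\log p}.
\]
\end{theorem}

So the conjecture is false. No absolute $C$ exists even if one character is fixed for each $p$ and $p$ is restricted to an arbitrary infinite set of primes. For large $p$ the three sets can moreover be taken equal.

\begin{theorem}\label{thm:graph}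
There are absolute constants $c'>0$ and $p_1$ such that for every prime $p\ge p_1$ and every non-trivial $\chi$ there is a simple graph on the vertex set $\mathbb F_p$ for which the sum of $\chi(a+b+c)$ over all ordered triangles $(a,b,c)$ has absolute value at least $c'p^{5/2}\sqrt{\log p}$. In other words, in Theorem~\ref{thm:main} one can take $X=Y=Z$ symmetric and disjoint from the diagonal, with $c'$ in place of $c$.
\end{theorem}

For $k\ge2$ let $S_k=S_k(p,\chi)$ be the maximum, over all sets $X_1,\dots,X_k\subseteq\mathbb F_p^{k-1}$, of $\bigl|\sum\chi(a_1+\dots+a_k)\bigr|$, where the sum is over all $(a_1,\dots,a_k)\in\mathbb F_p^k$ such that $(a_j)_{j\ne i}\in X_i$ for $1\le i\le k$. The conjecture is the case $k=3$ of the bound $S_k=O(p^{k-1/2})$.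

\begin{theorem}\label{thm:k}
For every prime $p\ge3$ and every non-trivial $\chi$ we have $S_2\le p^{3/2}$, whereas $S_k\ge c\,p^{k-1/2}\sqrt{\log p}$ for every $k\ge3$, with the constant $c$ of Theorem~\ref{thm:main}.
\end{theorem}

Thus $S_k=O(p^{k-1/2})$ holds for $k=2$ and fails for every $k\ge3$. We do not determine the true order of $S_3$: up to constants it lies between $p^{5/2}\sqrt{\log p}$ and the bound $p^{11/4}$ quoted above.

\section{The main idea}\label{sec:idea}

\subsection{From sets to bounded functions}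

Phases are easier to handle than sets, and passing back costs only a constant. For a complex function $f$ write $f=f^{(1)}-f^{(2)}+i(f^{(3)}-f^{(4)})$, where $f^{(1)},f^{(2)}$ are the positive and negative parts of $\operatorname{Re}f$ and $f^{(3)},f^{(4)}$ those of $\operatorname{Im}f$. If $|f|\le1$, then $0\le f^{(i)}\le1$.

\begin{lemma}\label{lem:sets}
Let $f,g,h:\mathbb F_p^2\to\mathbb C$ be bounded by $1$ in absolute value. Then there are $i,j,k\in\{1,2,3,4\}$ with $|T(f^{(i)},g^{(j)},h^{(k)})|\ge\frac1{64}|T(f,g,h)|$, and there are sets $X,Y,Z$ with $|T(\mathbf 1_X,\mathbf 1_Y,\mathbf 1_Z)|\ge\frac1{64}|T(f,g,h)|$.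
\end{lemma}

\begin{proof}
By trilinearity $T(f,g,h)$ is a sum of $64$ terms $\omega\,T(f^{(i)},g^{(j)},h^{(k)})$ with $\omega\in\{\pm1,\pm i\}$. One of them has absolute value at least $\frac1{64}|T(f,g,h)|$, which is the first claim. A function $u$ with values in $[0,1]$ satisfies $u=\int_0^1\mathbf 1_{\{u>t\}}\,dt$, so
\[
T(f^{(i)},g^{(j)},h^{(k)})=\int_{[0,1]^3}T\bigl(\mathbf 1_{\{f^{(i)}>t_1\}},\mathbf 1_{\{g^{(j)}>t_2\}},\mathbf 1_{\{h^{(k)}>t_3\}}\bigr)\,dt_1\,dt_2\,dt_3 .
\]
For some $(t_1,t_2,t_3)$ the integrand is at least $|T(f^{(i)},g^{(j)},h^{(k)})|$ in absolute value.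
\end{proof}

\subsection{What the sum sees: an $\ell^1$ norm of Fourier coefficients}

For $\Phi:\mathbb Z/p\to\mathbb C$ let
\[
\widehat\Phi(j)=\frac1p\sum_{n\bmod p}\Phi(n)e(-jn/p),\qquad \Phi(n)=\sum_{j\bmod p}\widehat\Phi(j)e(jn/p),\qquad \sum_j|\widehat\Phi(j)|^2=\frac1p\sum_n|\Phi(n)|^2 ,
\]
the last identity being Parseval's. Let $\tau(\chi)=\sum_n\chi(n)e(n/p)$ be the Gauss sum. We use the standard facts that $|\tau(\chi)|=\sqrt p$ and that $\sum_n\chi(n)e(jn/p)=\overline\chi(j)\tau(\chi)$ for every $j$; for $j=0$ both sides vanish because $\chi$ is non-trivial. Expanding $\Phi$ gives, for every integer $l$,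
\begin{equation}\label{eq:expand}
\sum_{n\bmod p}\chi(n)\Phi(n)e(ln/p)=\tau(\chi)\sum_{j\bmod p}\widehat\Phi(j)\,\overline\chi(j+l).
\end{equation}
In particular the left side is at most $\sqrt p\,\sum_j|\widehat\Phi(j)|$ in absolute value.

In two variables this $\ell^1$ norm is under control.

\begin{lemma}\label{lem:two}
For $f,g:\mathbb F_p\to\mathbb C$ we have $\bigl|\sum_{a,b}f(a)g(b)\chi(a+b)\bigr|\le\sqrt p\,\bigl(\sum|f|^2\bigr)^{1/2}\bigl(\sum|g|^2\bigr)^{1/2}$.
\end{lemma}

\begin{proof}
The sum is $\sum_n\chi(n)\Phi(n)$ with $\Phi(n)=\sum_{a+b=n}f(a)g(b)$, for which $\widehat\Phi(j)=p\,\widehat f(j)\widehat g(j)$. By \eqref{eq:expand} with $l=0$, Cauchy--Schwarz and Parseval, its absolute value is at most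
$p^{3/2}\sum_j|\widehat f(j)\widehat g(j)|\le p^{3/2}\bigl(\frac1p\sum|f|^2\bigr)^{1/2}\bigl(\frac1p\sum|g|^2\bigr)^{1/2}$.
\end{proof}

In three variables, let $f,g,h$ be bounded by $1$ and group the triples by their sum: $T(f,g,h)=\sum_n\chi(n)\Phi(n)$ with
\[
\Phi(n)=\sum_{a+b+c=n}f(a,b)\,g(b,c)\,h(c,a).
\]
The simplest choice uses one frequency. With $f(a,b)=e((a+b)/p)$, $g(b,c)=e(c/p)$ and $h=1$ we get $T(f,g,h)=p^2\tau(\chi)$, of modulus $p^{5/2}$. So, by Lemma~\ref{lem:sets}, the exponent $5/2$ cannot be lowered.

To do better we want many frequencies at once. Since $|\Phi|\le p^2$, Parseval gives $\sum_j|\widehat\Phi(j)|^2\le p^4$, so by Cauchy--Schwarz $R$ frequencies carry an $\ell^1$ mass of at most $\sqrt R\,p^2$. To approach this bound, the $R$ coefficients should have comparable size. Two things are then needed: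
\begin{itemize}
\item[(i)] a phase depending only on $a+b+c$ that splits into a product of functions of pairs, and for which the Fourier coefficients of $\Phi$ are spread evenly over about $R$ frequencies;
\item[(ii)] a shift $l$ for which the values $\overline\chi(j+l)$ at these frequencies are aligned with the coefficients $\widehat\Phi(j)$, so that \eqref{eq:expand} is, up to a constant, of size $\sqrt p\,\sum_j|\widehat\Phi(j)|$.
\end{itemize}
The shift itself is free, since the factor $e(l(a+b+c)/p)$ also splits into functions of pairs.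

For (i), quadratic phases are available, because
\[
(a+b+c)^2=a^2+b^2+c^2+2ab+2bc+2ca
\]
has no monomial involving all three variables. With only two variables and conditions on each of them separately, the monomial $ab$ is already forbidden, and Lemma~\ref{lem:two} shows that nothing can be gained.

For (ii), the spread must not be too large. The phase $e(rn^2/p)$ with $p\nmid r$ has all $p$ Fourier coefficients of equal size, but we have only $p$ shifts $l$ at our disposal and cannot hope to prescribe $p$ values of $\chi$ with them. What $p$ shifts should suffice for is a pattern of length about $\log p$. We therefore use a \emph{slow} quadratic phase $e(Rn^2/p^2)$ with $n$ an integer of size at most $p/2$. Its local frequency, the derivative $2Rn/p^2$ of $Rn^2/p^2$, is that of $e(jn/p)$ with $j=2Rn/p$. So it sweeps through a number of consecutive values of $j$ proportional to $R$ and dwells equally long at each. With $R\asymp\log p$ we gain $\sqrt{\log p}$.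

\subsection{Two frequencies by hand}\label{sec:hand}

Step (ii) is already visible for the quadratic character and two consecutive values. Given signs $u_0,u_1\in\{\pm1\}$, we look for $l$ with $\chi(l)=u_0$ and $\chi(l+1)=u_1$. Put
\[
\rho(l)=(1+u_0\chi(l))(1+u_1\chi(l+1))\ \ge0,
\]
a weight that favors the desired $l$. For $l\ne0$ we have $\chi(l)\chi(l+1)=\chi(1+l^{-1})$, and $1+l^{-1}$ runs over all residues except $1$, so $\sum_l\chi(l)\chi(l+1)=-\chi(1)=-1$. Hence $\sum_l\rho(l)=p-u_0u_1\le p+1$. Expanding the products and using $\chi^2=\mathbf 1_{\ne0}$,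
\begin{align*}
\sum_l\rho(l)\chi(l)&=0+u_0(p-1)-u_1-u_0u_1,\\
\sum_l\rho(l)\chi(l+1)&=0-u_0+u_1(p-1)-\chi(-1)u_0u_1 ,
\end{align*}
where the last terms come from $\sum_{l\ne0}\chi(l+1)=-1$ and $\sum_{l\ne-1}\chi(l)=-\chi(-1)$. Therefore
\[
\sum_l\rho(l)\bigl(u_0\chi(l)+u_1\chi(l+1)\bigr)=2(p-1)-2u_0u_1-u_1-\chi(-1)u_0\ \ge\ 2p-6 .
\]
Since $\rho\ge0$, some $l$ has $u_0\chi(l)+u_1\chi(l+1)\ge(2p-6)/(p+1)$. For $p>7$ the right side exceeds $1$, so the left side, an integer at most $2$, equals $2$: every sign pattern occurs.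

For $K$ consecutive values the coefficients of the expanded product sum to $2^K$ in absolute value, and each non-constant term is a complete character sum, which Weil's bound estimates by $K\sqrt p$ times its coefficient. This is harmless as long as $2^KK$ is small compared with $\sqrt p$, which is what fixes $R\asymp\log p$. We shall not need an exact pattern, only a large correlation with it.

\section{A slow quadratic phase}\label{sec:chirp}

Here we carry out (i). Let $R$ be an integer with $1\le R<p/60$ and put
\[
\alpha=R/p^2,\qquad J=30R,\qquad m=\lfloor p/8\rfloor,\qquad M=2m+1,\qquad I=\{-m,\dots,m\}.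
\]
Then $p>60$, and therefore $p/5\le M\le p/3$, $6m+2\le p$ and $J<p/2$. We identify $\mathbb F_p$ with the integers in $(-p/2,p/2)$. The phase $e(\alpha n^2)$ is not periodic modulo $p$, which is why we restrict the variables to $I$: for $a,b,c\in I$ the integer $a+b+c$ satisfies $|a+b+c|\le3m<p/2$ and is determined by its residue class.

For $l\in\mathbb Z$ let
\begin{equation}\label{eq:fl}
f_l(a,b)=\mathbf 1_I(a)\mathbf 1_I(b)\;e\Bigl(\alpha\bigl(\tfrac12a^2+\tfrac12b^2+2ab\bigr)+\frac{l(a+b)}{2p}\Bigr),
\end{equation}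
where $a,b$ stand for the integer representatives. Then $|f_l|\le1$, the function $f_l$ is symmetric, and for $a,b,c\in I$
\[
f_l(a,b)f_l(b,c)f_l(c,a)=e\bigl(\alpha(a+b+c)^2+l(a+b+c)/p\bigr),
\]
because each square and each linear term occurs twice with factor $\frac12$. Let
\[
N(n)=\#\{(a,b,c)\in I^3:\ a+b+c=n\},\qquad \Phi(n)=N(n)e(\alpha n^2)\qquad(n\in\mathbb Z).
\]
Both vanish for $|n|>3m$, and we also regard them as functions on $\mathbb Z/p$ through the representatives in $(-p/2,p/2)$. Grouping the triples by $n=a+b+c$ and using \eqref{eq:expand},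
\begin{equation}\label{eq:Sl}
T(f_l,f_l,f_l)=\sum_n\chi(n)\Phi(n)e(ln/p)=\tau(\chi)D(l),\qquad D(l)=\sum_{j\bmod p}\widehat\Phi(j)\,\overline\chi(j+l).
\end{equation}
The frequencies $j$ are represented by integers with $|j|\le(p-1)/2$.

We shall use the following facts about $N$. Clearly $0\le N\le M^2$ (two of the variables determine the third) and $\sum_nN(n)=M^3$. Let $B(n)=\max(0,M-|n|)$ be the number of representations of $n$ as a sum of two elements of $I$. Summing over the third variable and telescoping,
\[
N(n+1)-N(n)=\sum_{c=-m}^{m}\bigl(B(n+1-c)-B(n-c)\bigr)=B(n+1+m)-B(n-m).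
\]
Hence $|N(n+1)-N(n)|\le M$. Moreover $N$ is even, and it is non-increasing on $n\ge0$, since there $|n+1+m|\ge|n-m|$.

\begin{proposition}\label{prop:chirp}
With the notation above,
\begin{align}
\sum_{|j|\le J}|\widehat\Phi(j)|^2&\ge\frac{M^4}{30},\label{eq:l2}\\
\sum_{j\bmod p}|\widehat\Phi(j)|&\le 11RM^2,\label{eq:l1}\\
|\widehat\Phi(j)|&\le\frac{4M^2}{\sqrt R}\qquad\text{for every }j.\label{eq:sup}
\end{align}
Consequently
\begin{equation}\label{eq:L}
L:=\sum_{|j|\le J}|\widehat\Phi(j)|\ \ge\ \frac{M^2\sqrt R}{120}.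
\end{equation}
\end{proposition}

The consequence is immediate: $\sum_{|j|\le J}|\widehat\Phi(j)|^2\le L\cdot\max_j|\widehat\Phi(j)|$, so $L\ge(M^4/30)\big/(4M^2/\sqrt R)$. In words, \eqref{eq:l2} says that a positive proportion of the $\ell^2$ mass lies on $O(R)$ frequencies, and \eqref{eq:sup} says that it is not concentrated on fewer. The crude upper bound \eqref{eq:l1} will absorb error terms.

\begin{proof}[Proof of \eqref{eq:l2} and \eqref{eq:l1}]
The support of $N$ has at most $6m+1\le3M$ points, so Cauchy--Schwarz gives $\sum N^2\ge(M^3)^2/(3M)=M^5/3$, and by Parseval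
\[
\sum_j|\widehat\Phi(j)|^2=\frac1p\sum_nN(n)^2\ge\frac{M^5}{3p}\ge\frac{M^4}{15}.
\]

To see that high frequencies contribute little we look at differences. For every $n\in\mathbb Z$,
\[
|\Phi(n+1)-\Phi(n)|\le|N(n+1)-N(n)|+N(n)\,|e(\alpha(2n+1))-1| .
\]
If $N(n)\ne0$, then $|2n+1|\le6m+1\le3M$. Using $|e(t)-1|\le2\pi|t|$ and $M\le p/3$, we get
\[
|\Phi(n+1)-\Phi(n)|\le M+M^2\cdot2\pi\frac R{p^2}\cdot3M\le M+\frac{6\pi}9RM\le4RM .
\]
Since $6m+2\le p$, the residue class of $3m+1$ is not that of $-3m$. So the differences of $\Phi$ as a function on $\mathbb Z/p$ are the same as those on $\mathbb Z$, and all of them are at most $4RM$ in absolute value. The function $n\mapsto\Phi(n+1)-\Phi(n)$ has Fourier coefficients $(e(j/p)-1)\widehat\Phi(j)$, so Parseval gives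
\[
\sum_j|e(j/p)-1|^2|\widehat\Phi(j)|^2\le16R^2M^2 .
\]
For $|j|\le p/2$ we have $|e(j/p)-1|=2|\sin(\pi j/p)|\ge4|j|/p$, whence
\begin{equation}\label{eq:weighted}
\sum_j j^2|\widehat\Phi(j)|^2\le\frac{p^2}{16}\cdot16R^2M^2=p^2R^2M^2 .
\end{equation}
Since $p\le5M$ and $J=30R$,
\[
\sum_{|j|>J}|\widehat\Phi(j)|^2\le\frac{p^2R^2M^2}{J^2}\le\frac{25R^2M^4}{900R^2}=\frac{M^4}{36},
\]
and \eqref{eq:l2} follows because $\frac1{15}-\frac1{36}=\frac7{180}\ge\frac1{30}$.

For \eqref{eq:l1}, note that $|\widehat\Phi(0)|\le\frac1p\sum N=M^3/p\le M^2/3$. By Cauchy--Schwarz and \eqref{eq:weighted}, the other coefficients contribute at most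
$\bigl(\sum_{j\ne0}j^{-2}\bigr)^{1/2}pRM\le(\pi^2/3)^{1/2}\,pRM\le2pRM\le10RM^2$.
\end{proof}

\begin{proof}[Proof of \eqref{eq:sup}]
We first remove the weight $N$. For each integer $t$ with $1\le t\le N(0)$ the set $\{n:N(n)\ge t\}$ is an interval $\{-k_t,\dots,k_t\}$ with $0\le k_t\le3m$, because $N$ is even and non-increasing on $n\ge0$. Since $N(n)$ is the number of $t\ge1$ with $N(n)\ge t$,
\[
p\,\widehat\Phi(j)=\sum_{t=1}^{N(0)}\ \sum_{|n|\le k_t}e(\alpha n^2-jn/p).
\]
As $N(0)\le M^2$, it suffices to prove that for every real $\beta$ and every non-empty interval $H$ of integers contained in $[-3m,3m]$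
\begin{equation}\label{eq:vdc}
\Bigl|\sum_{n\in H}E_n\Bigr|\le\frac{4p}{\sqrt R},\qquad E_n=e(\alpha n^2+\beta n).
\end{equation}

Put $g_n=\alpha(2n+1)+\beta$, so that $E_{n+1}=E_ne(g_n)$. The sum behaves like a geometric series with slowly changing ratio $e(g_n)$. It cancels well unless the ratio is close to $1$, and this happens only briefly. The $g_n$ form an increasing arithmetic progression with step $2\alpha$, and for $n\in H$ they vary by at most $2\alpha\cdot6m\le\frac{3R}{2p}\le\frac1{40}$. Let
\[
\delta=\sqrt\alpha=\sqrt R/p\le\tfrac14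
\]
and let $q$ be an integer nearest to the smallest $g_n$, $n\in H$. Then $q-\frac12\le g_n\le q+\frac12+\frac1{40}$, and hence $q-1+\delta\le g_n\le q+1-\delta$, for all $n\in H$. Split $H$ into three blocks of consecutive integers, any of which may be empty: $g_n\le q-\delta$, $|g_n-q|<\delta$, and $g_n\ge q+\delta$.

The middle block has at most $2\delta/(2\alpha)+1=\delta/\alpha+1$ elements, and we bound its terms by $1$.

On each outer block, $g_n$ stays in an interval $[\nu+\delta,\nu+1-\delta]$ with $\nu\in\{q-1,q\}$. Let the block be $\{s,\dots,t\}$ and let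
\[
w_n=\frac1{1-e(g_n)}=\frac12\bigl(1+i\cot(\pi g_n)\bigr),
\]
so that $E_n=w_n(E_n-E_{n+1})$. Summation by parts gives
\[
\sum_{n=s}^tE_n=w_sE_s-w_tE_{t+1}+\sum_{n=s+1}^t(w_n-w_{n-1})E_n .
\]
Here $|\sin(\pi g_n)|\ge\sin(\pi\delta)\ge2\delta$, so $|w_n|=\frac1{2|\sin(\pi g_n)|}\le\frac1{4\delta}$ and $|\cot(\pi g_n)|\le\frac1{2\delta}$. The cotangent is monotone on $(\nu\pi,(\nu+1)\pi)$, so $\sum|w_n-w_{n-1}|=\frac12|\cot(\pi g_s)-\cot(\pi g_t)|\le\frac1{2\delta}$. Thus each outer block contributes at most $\frac1{4\delta}+\frac1{4\delta}+\frac1{2\delta}=\frac1\delta$.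

Altogether the sum in \eqref{eq:vdc} is at most $\frac\delta\alpha+1+\frac2\delta=\frac{3p}{\sqrt R}+1\le\frac{4p}{\sqrt R}$ in absolute value.
\end{proof}

\section{Steering consecutive character values}\label{sec:steer}

Now we carry out (ii), generalizing Section~\ref{sec:hand}. We need Weil's bound in the following form \cite[Theorem 5.41]{LN}.

\begin{theorem}[Weil]\label{thm:weil}
Let $\chi$ have order $d\ge2$, and let $G\in\mathbb F_p[x]$ be monic of positive degree, not a $d$-th power of a polynomial, with $r$ distinct roots in an algebraic closure. Then $\bigl|\sum_{x\in\mathbb F_p}\chi(G(x))\bigr|\le(r-1)\sqrt p$.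
\end{theorem}

\begin{proposition}\label{prop:steer}
Let $\chi$ be a non-trivial character of $\mathbb F_p$, let $0\le J<p/2$ be an integer and $K=2J+1$. Let $x_j$ $(j\bmod p)$ be complex numbers. Then there is an integer $l$ such that $D(l)=\sum_{j\bmod p}x_j\overline\chi(j+l)$ satisfies
\[
\bigl(p+2^KK\sqrt p\bigr)\,|D(l)|\ \ge\ \frac p2\sum_{|j|\le J}|x_j|\ -\ 2^{K+1}K\sqrt p\,\sum_{j\bmod p}|x_j| .
\]
\end{proposition}

\begin{proof}
The idea is to average $D(l)$ against a non-negative weight $\rho(l)$ that favors those $l$ for which $\overline\chi(l+j)$ points in a desired direction $u_j$ for every $|j|\le J$.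

Let $d$ be the order of $\chi$. We choose numbers $u_j$ with $|u_j|=1$, for $|j|\le J$, that play the role of the desired values of $\overline\chi(l+j)$. The choice depends on $d$, because a quadratic character takes only real values.
\begin{itemize}
\item If $d>2$, let $u_j=\overline{x_j}/|x_j|$ (and $u_j=1$ if $x_j=0$), and put $\kappa_j=u_j/2$.
\item If $d=2$, let $u_j=\pm1$ be the sign of $\operatorname{Re}x_j$ for all $j$, or the sign of $\operatorname{Im}x_j$ for all $j$ (with sign $1$ at $0$), according to whether $\sum_{|j|\le J}|\operatorname{Re}x_j|$ or $\sum_{|j|\le J}|\operatorname{Im}x_j|$ is larger; in case of a tie take either. Put $\kappa_j=u_j$.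
\end{itemize}
In both cases
\begin{equation}\label{eq:kappa}
\Bigl|\sum_{|j|\le J}\kappa_jx_j\Bigr|\ge\frac12\sum_{|j|\le J}|x_j| .
\end{equation}
For $d>2$ this is an equality. For $d=2$ the left side is at least the larger of $\sum|\operatorname{Re}x_j|$ and $\sum|\operatorname{Im}x_j|$, and these add up to at least $\sum|x_j|$.

Consider the Riesz product
\[
\rho(l)=\prod_{|j|\le J}\bigl(1+\operatorname{Re}(u_j\chi(l+j))\bigr)=\prod_{|j|\le J}\Bigl(1+\tfrac12u_j\chi(l+j)+\tfrac12\overline{u_j}\,\overline\chi(l+j)\Bigr)\ \ge0 .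
\]
Expand it completely. The absolute values of the coefficients sum to $2^K$. Since $\overline\chi=\chi^{d-1}$, each non-constant term is its coefficient times $\chi(G(l))$ with $G=\prod(x+j)^{\epsilon_j}$, the product being over a non-empty set of $j$ and $\epsilon_j\in\{1,d-1\}$. The roots $-j$ are distinct because $J<p/2$, and no $\epsilon_j$ is divisible by $d$, so $G$ is not a $d$-th power. It has at most $K$ distinct roots, so Theorem~\ref{thm:weil} gives
\begin{equation}\label{eq:mass}
\sum_{l\bmod p}\rho(l)\le p+2^KK\sqrt p .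
\end{equation}

Next we compute the correlation of $\rho$ with each $\overline\chi(l+j)$. Put $\kappa_j=0$ for $J<|j|\le(p-1)/2$. We claim that
\begin{equation}\label{eq:corr}
\sum_{l\bmod p}\rho(l)\overline\chi(l+j)=\kappa_jp+E_j,\qquad|E_j|\le2^{K+1}K\sqrt p .
\end{equation}

\emph{Case $|j|>J$.} Every term of the expansion of $\rho(l)\overline\chi(l+j)$ is its coefficient times $\chi(G(l))$, where $-j$ is a root of $G$ of multiplicity exactly $d-1$. So $G$ is not a $d$-th power. It has at most $K+1$ distinct roots, and Weil's bound gives at most $2^KK\sqrt p$ in total.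

\emph{Case $|j|\le J$.} Let $\chi_0$ be the principal character, with $\chi_0(0)=0$. The $j$-th factor of $\rho(l)$ times $\overline\chi(l+j)$ equals
\[
\overline\chi(l+j)+\tfrac12u_j\chi_0(l+j)+\tfrac12\overline{u_j}\,\overline\chi^{\,2}(l+j).
\]
If $d=2$, then $\overline\chi^{\,2}=\chi_0$ and $u_j$ is real, so the total coefficient of $\chi_0(l+j)$ is $u_j=\kappa_j$. If $d>2$, then $\overline\chi^{\,2}=\chi^{d-2}$ with $0<d-2<d$, and the coefficient of $\chi_0(l+j)$ is $\frac12u_j=\kappa_j$. Expand the other $K-1$ factors as well; the absolute values of the coefficients still sum to $2^K$. The terms consisting of $\chi_0(l+j)$ alone contribute exactly $\kappa_j(p-1)$. Every other term is its coefficient times $\chi(G(l))$ or $\chi_0(l+j)\chi(G(l))$, where $G$ is a non-empty product of powers of distinct linear factors with exponents not divisible by $d$, and $G$ has at most $K$ distinct roots. The factor $\chi_0(l+j)$ only deletes the point $l=-j$. Hence the sum over $l$ of each such term is at most $(K-1)\sqrt p+1\le K\sqrt p$ times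 the absolute value of its coefficient. Therefore $|E_j|\le2^KK\sqrt p+|\kappa_j|\le2^{K+1}K\sqrt p$, which proves \eqref{eq:corr}.

By \eqref{eq:corr} and \eqref{eq:kappa},
\[
\Bigl|\sum_l\rho(l)D(l)\Bigr|=\Bigl|\sum_jx_j(\kappa_jp+E_j)\Bigr|\ge\frac p2\sum_{|j|\le J}|x_j|-2^{K+1}K\sqrt p\,\sum_j|x_j| .
\]
Since $\rho\ge0$, the left side is at most $\max_l|D(l)|\cdot\sum_l\rho(l)$, and \eqref{eq:mass} completes the proof.
\end{proof}

\begin{remark}
For $d>2$ the factor $\frac12$ in $\kappa_j$ reflects the term $\frac12\overline{u_j}\,\overline\chi$, which serves to keep $\rho$ real and non-negative but, up to the error $E_j$, does not correlate with $\overline\chi$.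
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\textbf{Small primes.} If $X=\{(1,0)\}$, $Y=\{(0,0)\}$, $Z=\{(0,1)\}$, then $W=\{(1,0,0)\}$ and the sum is $\chi(1)=1$. So for primes below any absolute constant $p_0$ the theorem holds once $c$ is small enough, and we may assume $p\ge p_0$ with $p_0$ large.

\medskip\noindent\textbf{Large primes.} Apply Section~\ref{sec:chirp} with $R=\lfloor\log p/200\rfloor$; for large $p$ we have $1\le R<p/60$ and $R\ge\frac{\log p}{400}$. Then apply Proposition~\ref{prop:steer} with $x_j=\widehat\Phi(j)$ and $J=30R$, so that $K=60R+1$. The sum $D(l)$ there is that of \eqref{eq:Sl}. We have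
\[
2^{60R}\le p^{60(\log2)/200}\le p^{0.21}.
\]
By \eqref{eq:l1} the subtracted term in Proposition~\ref{prop:steer} is at most
\[
2^{K+1}K\sqrt p\cdot11RM^2=O\bigl(p^{0.71}(\log p)^2M^2\bigr),
\]
while $pL\ge pM^2\sqrt R/120$ by \eqref{eq:L}. So for $p\ge p_0$ the subtracted term is at most $\frac18pL$, and likewise $2^KK\sqrt p\le\frac18p$. Proposition~\ref{prop:steer} yields an integer $l$ with
\[
|D(l)|\ge\frac{\frac12pL-\frac18pL}{\frac98p}=\frac L3 .
\]
For this $l$, by \eqref{eq:Sl}, \eqref{eq:L}, $M\ge p/5$ and $\sqrt R\ge\frac1{20}\sqrt{\log p}$,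
\begin{equation}\label{eq:final}
|T(f_l,f_l,f_l)|=\sqrt p\,|D(l)|\ge\frac{\sqrt p\,M^2\sqrt R}{360}\ge c_1p^{5/2}\sqrt{\log p},\qquad c_1=\frac1{180000}.
\end{equation}
Lemma~\ref{lem:sets} with $f=g=h=f_l$ turns this into sets $X,Y,Z$ with $|T(\mathbf 1_X,\mathbf 1_Y,\mathbf 1_Z)|\ge\frac{c_1}{64}p^{5/2}\sqrt{\log p}$. \qed

\section{One graph instead of three sets: proof of Theorem \ref{thm:graph}}

Two things must be arranged: the three functions must be made equal, which we do by polarization, and a function must be replaced by a diagonal-free set, which we do by random sampling. The level-set argument of Lemma~\ref{lem:sets} would in general give three different thresholds.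

Let $p$ be large and let $l$ be as in \eqref{eq:final}; write $S=T(f_l,f_l,f_l)$. By Lemma~\ref{lem:sets} there are functions $u,v,w$ among the four parts of $f_l$ with $|T(u,v,w)|\ge|S|/64$. Since $f_l$ is symmetric, so are $u,v,w$. On symmetric functions $T$ is a symmetric trilinear form, because relabeling $a,b,c$ permutes the pairs $ab,bc,ca$ arbitrarily and fixes $\chi(a+b+c)$. With $T(g):=T(g,g,g)$, polarization gives
\[
6T(u,v,w)=T(u+v+w)-T(u+v)-T(v+w)-T(u+w)+T(u)+T(v)+T(w).
\]
So one of the seven functions on the right, $G_0$ say, satisfies $|T(G_0)|\ge\frac67\cdot\frac{|S|}{64}$. The function $G=G_0/3$ is symmetric with values in $[0,1]$, and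
\[
|T(G)|=\frac{|T(G_0)|}{27}\ge\frac{6}{7\cdot27\cdot64}|S|=\frac{|S|}{2016}.
\]

Form a random simple graph on $\mathbb F_p$ by including each pair $\{a,b\}$ with $a\ne b$ independently with probability $G(a,b)$, and let $X$ be the symmetric, diagonal-free set of its ordered edges. Only triples with $a,b,c$ distinct contribute to $T(\mathbf 1_X)$. For such a triple the three edges $\{a,b\},\{b,c\},\{c,a\}$ are distinct, hence independent. So the expectation of $T(\mathbf 1_X)$ is the part of the sum $T(G)$ over distinct triples. At most $3p^2$ triples are not distinct, and each contributes at most $1$ to $T(G)$ in absolute value. Hence some $X$ satisfies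
\[
|T(\mathbf 1_X,\mathbf 1_X,\mathbf 1_X)|\ge\frac{|S|}{2016}-3p^2,
\]
and by \eqref{eq:final} the right side is at least $\frac{c_1}{4032}p^{5/2}\sqrt{\log p}$ for all large $p$. \qed

\section{More variables: proof of Theorem \ref{thm:k}}

For $k=2$ the conditions are $a_2\in X_1$ and $a_1\in X_2$, so Lemma~\ref{lem:two} with the indicator functions of $X_2$ and $X_1$ gives $S_2\le p^{3/2}$, because it bounds each sum by $\sqrt p\,|X_1|^{1/2}|X_2|^{1/2}\le p^{3/2}$.

Let $k\ge3$, let $X,Y,Z$ be as in Theorem~\ref{thm:main}, and put $t=a_4+\dots+a_k$ (so $t=0$ if $k=3$). Impose the conditions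
\[
(a_1+t,a_2)\in X,\qquad(a_2,a_3)\in Y,\qquad(a_3,a_1+t)\in Z .
\]
They do not involve $a_3$, $a_1$ and $a_2$, respectively, so they are admissible conditions with indices $i=3,1,2$. For $i\ge4$ take $X_i=\mathbb F_p^{k-1}$. For fixed $a_4,\dots,a_k$ substitute $a=a_1+t$; then $a_1+\dots+a_k=a+a_2+a_3$, and the sum over $a,a_2,a_3$ is $T(\mathbf 1_X,\mathbf 1_Y,\mathbf 1_Z)$. The whole sum is therefore $p^{k-3}\,T(\mathbf 1_X,\mathbf 1_Y,\mathbf 1_Z)$, of absolute value at least $c\,p^{k-1/2}\sqrt{\log p}$. \qed

\begin{thebibliography}{9}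
\bibitem{source} \emph{Several Generalizations Of Weil Sums}, \texttt{https://mathweb.ucsd.edu/\string~fan/wp/sum.pdf}.
\bibitem{LN} Lidl and Niederreiter, \emph{Finite Fields}.
\end{thebibliography}

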